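\title{The vanishing of all $\operatorname{Bext}^i(G,T)$ does not characterize $B_2$-groups in ZFC}

\begin{abstract}
If $B$ is a $B_2$-group, then $\operatorname{Bext}^i(B,T)=0$ for all $i\ge1$ and all torsion groups $T$, and the converse holds when $2^{\aleph_0}=\aleph_n$ for some integer $n\ge1$. We show that the converse fails after adding $\aleph_\omega$ Cohen reals to any model of ZFC. The example is the kernel $G_\Lambda$ of the sum map $\bigoplus_{a\in\Lambda}R_{c_a}\to\mathbb Q$, where the $R_{c_a}$ are subrings of $\mathbb Q$ given by the Cohen reals. We compute $\operatorname{Bext}^i(G_\Lambda,T)$ as the cohomology of an explicit complex. In the Cohen extension, if $|\Lambda|=\aleph_m$ with $1\le m<\omega$, this cohomology is nonzero exactly in degree $m$, and if $|\Lambda|\ge\aleph_\omega$ it vanishes in all degrees, while $G_\Lambda$ is never a $B_2$-group for uncountable $\Lambda$.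
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Butler groups and balanced resolutions}

All groups are abelian. A subgroup $A$ of a torsion-free group $B$ is \emph{pure} if $nx\in A$ implies $x\in A$ for all $x\in B$ and $n\ge1$; equivalently, $B/A$ is torsion-free. The \emph{rank} of a group is the cardinality of a maximal independent set of elements of infinite order. A torsion-free group of finite rank $k$ embeds in $\mathbb Q^k$, so it is countable. A group is \emph{completely decomposable} if it is a direct sum of subgroups of $\mathbb Q$.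

A torsion-free group of finite rank is a \emph{Butler group} if it is a pure subgroup of a completely decomposable group of finite rank. A torsion-free group $B$ is a \emph{$B_2$-group} if it is the union of a continuous well-ordered ascending chain of pure subgroups
$$0=B_0<B_1<\dots<B_\alpha<\cdots$$
such that for each $\alpha$ we have $B_{\alpha+1}=B_\alpha+A_\alpha$ for some finite rank Butler group $A_\alpha$. \emph{Continuous} means that $B_\alpha=\bigcup_{\beta<\alpha}B_\beta$ for limit ordinals $\alpha$. Every completely decomposable group is a $B_2$-group: well-order its summands and add them one at a time.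

Let $X$ be torsion-free and $x\in X$. For a prime $p$, the \emph{$p$-height} of $x$ is the supremum, in $\omega\cup\{\infty\}$, of the $k$ with $x\in p^kX$. Two sequences of heights, indexed by the primes, are equivalent if they differ at only finitely many primes and are both finite at those primes. The equivalence classes are called \emph{types}, and $\mathbf t\le\mathbf t'$ means that some representative of $\mathbf t$ is pointwise at most some representative of $\mathbf t'$. The type of $x$ is the class of its sequence of heights, and $X(\mathbf t)$ is the subgroup of elements of type $\ge\mathbf t$. Heights in a pure subgroup agree with heights in the whole group, and in a direct sum the $p$-height of an element is the minimum of the $p$-heights of its components.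

A short exact sequence $0\to A\to B\to C\to0$ of torsion-free groups is \emph{balanced-exact} if $A$ is pure in $B$ and $B(\mathbf t)\to C(\mathbf t)$ is surjective for every type $\mathbf t$. A \emph{long balanced-projective resolution} of a torsion-free group $G$ is a sequence
$$\cdots\to C_i\to\cdots\to C_1\to C_0\to G\to0$$
with all $C_i$ completely decomposable, in which every sequence $0\to K_i\to C_i\to K_{i-1}\to0$ is balanced-exact; here $K_{-1}=G$, $K_0=\ker(C_0\to G)$ and $K_{i+1}=\ker(C_{i+1}\to K_i)$. The functor $\operatorname{Bext}^i(-,T)$ is the $i$-th relative derived functor of $\operatorname{Hom}(-,T)$ with respect to balanced-exact sequences. It is computed from any such resolution: for $i\ge1$, $\operatorname{Bext}^i(G,T)$ is the cohomology in degree $i$ of the complex $\operatorname{Hom}(C_0,T)\to\operatorname{Hom}(C_1,T)\to\cdots$.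

A cocycle in degree $i$ is a homomorphism $C_i\to T$ that vanishes on $K_i$, that is, a homomorphism $K_{i-1}\to T$, and the coboundaries are the restrictions of homomorphisms $C_{i-1}\to T$. Thus $\operatorname{Bext}^i(G,T)=0$ says that every homomorphism $K_{i-1}\to T$ extends to $C_{i-1}$. The tail of the resolution resolves $K_j$, so $\operatorname{Bext}^i(K_j,T)=\operatorname{Bext}^{i+j+1}(G,T)$ for $i\ge1$. In particular, if all $\operatorname{Bext}^i(G,T)$ vanish, the same holds for every kernel $K_j$.

\subsection{The question}

Being a $B_2$-group is a condition on how a group is built; the vanishing of $\operatorname{Bext}$ is a condition on how homomorphisms extend. The following known facts relate the two.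
\begin{itemize}
\item[(F1)] If $B$ is a $B_2$-group, then $\operatorname{Bext}^i(B,T)=0$ for all $i\ge1$ and all torsion groups $T$.
\item[(F2)] If $2^{\aleph_0}=\aleph_n$ for some integer $n\ge1$, then a torsion-free group $B$ is a $B_2$-group if and only if $\operatorname{Bext}^i(B,T)=0$ for all $i\ge1$ and all torsion groups $T$.
\item[(F3)] Suppose that a torsion-free group $G$ satisfies $\operatorname{Bext}^i(G,T)=0$ for all $i\ge1$ and all torsion groups $T$. Then there are exactly two possibilities. \emph{First alternative:} $G$ and all the kernels in its long balanced-projective resolution are $B_2$-groups. \emph{Second alternative:} none of them is a $B_2$-group. The second alternative can occur only if $2^{\aleph_0}\ge\aleph_\omega$.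
\end{itemize}
Whether the second alternative can occur is an open problem posed in \cite{butler}. Precisely, one asks which of the following holds.
\begin{itemize}
\item[(i)] ZFC proves that every torsion-free group $G$ with $\operatorname{Bext}^i(G,T)=0$ for all $i\ge1$ and all torsion $T$ is a $B_2$-group, and so are all the kernels in its long balanced-projective resolution.
\item[(ii)] It is consistent with ZFC, necessarily together with $2^{\aleph_0}\ge\aleph_\omega$, that there is a torsion-free group $G$ with $\operatorname{Bext}^i(G,T)=0$ for all $i\ge1$ and all torsion $T$ such that neither $G$ nor any of the kernels in its long balanced-projective resolution is a $B_2$-group.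
\end{itemize}
Neither side of the equivalence in (F2) mentions the continuum, and the equivalence holds for each of the values $\aleph_1,\aleph_2,\dots$; this speaks for (i). On the other hand, the degrees $i$ and the cardinals below $\aleph_\omega$ are both indexed by the natural numbers. If the failure of $B_2$ in a group of size $\aleph_m$ could be made visible in degree $m$ only, then no degree would be left to detect it at $\aleph_\omega$. This is what happens, and (ii) is the answer.

\subsection{The groups $G_\Lambda$ and the results}

Let $(p_s)_{s\in\omega}$ enumerate all primes. For $I\subseteq\omega$ put $R_I=\mathbb Z[1/p_s:s\in I]\subseteq\mathbb Q$. Let $(c_a)_{a\in\Lambda}$ be a family of subsets of $\omega$ with $\Lambda\ne\emptyset$, and define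
$$G_\Lambda=\Big\{\sum_ar_ae_a\in\bigoplus_{a\in\Lambda}R_{c_a}e_a:\ \sum_ar_a=0\Big\}.$$
The family is \emph{independent} if $\Lambda$ is infinite and for all disjoint finite sets $X,Y\subseteq\Lambda$ the set $\bigcap_{a\in X}c_a\setminus\bigcup_{a\in Y}c_a$ is infinite, the empty intersection being $\omega$. An infinite subfamily of an independent family is independent. The sets $c_a$ of an independent family are distinct, so $|\Lambda|\le2^{\aleph_0}$.

For a cardinal $\lambda$, let $\mathrm{Fn}(\lambda\times\omega,2)$ be the set of finite partial functions from $\lambda\times\omega$ to $\{0,1\}$, ordered by reverse inclusion. If $\Gamma$ is generic for this forcing over a model $V$ of ZFC, the \emph{Cohen family} given by $\Gamma$ is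
$$c_a=\{s\in\omega:(\textstyle\bigcup\Gamma)(a,s)=1\}\qquad(a<\lambda).$$

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{ZFC}$, let $\lambda\ge\aleph_\omega$ be a cardinal, let $\Gamma$ be generic over $V$ for $\mathrm{Fn}(\lambda\times\omega,2)$, and let $(c_a)_{a<\lambda}$ be the Cohen family. In $V[\Gamma]$, the group $G=G_\lambda$ satisfies $\operatorname{Bext}^i(G,T)=0$ for all $i\ge1$ and all torsion groups $T$, and neither $G$ nor any kernel in its long balanced-projective resolution is a $B_2$-group.
\end{theorem}

So the second alternative occurs after adding $\aleph_\omega$ Cohen reals to any model of ZFC. Statement (ii) holds with no hypothesis beyond the consistency of ZFC, and (i) fails if ZFC is consistent. The next three theorems locate the nonvanishing degrees for smaller index sets.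

\begin{theorem}[ZFC]\label{thm:zfc}
If $(c_a)_{a\in\Lambda}$ is independent and $|\Lambda|=\aleph_m$ with $1\le m<\omega$, then $G_\Lambda$ is not a $B_2$-group, $\operatorname{Bext}^i(G_\Lambda,T)=0$ for all $i>m$ and all torsion $T$, and $\operatorname{Bext}^m(G_\Lambda,T)\ne0$ for some torsion $T$.
\end{theorem}

\begin{theorem}\label{thm:cohen}
Let $V\models\mathrm{ZFC}$, let $\lambda$ be an uncountable cardinal, let $\Gamma$ be generic over $V$ for $\mathrm{Fn}(\lambda\times\omega,2)$, let $(c_a)_{a<\lambda}$ be the Cohen family, and let $\Lambda\in V$ be an uncountable subset of $\lambda$. The following hold in $V[\Gamma]$. If $|\Lambda|=\aleph_m$ with $1\le m<\omega$, then for $i\ge1$ the functor $\operatorname{Bext}^i(G_\Lambda,-)$ is nonzero on torsion groups exactly for $i=m$. If $|\Lambda|\ge\aleph_\omega$, it vanishes on torsion groups for all $i\ge1$. In no case is $G_\Lambda$ a $B_2$-group.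
\end{theorem}

\begin{theorem}\label{thm:continuum}
The second alternative is consistent with $2^{\aleph_0}=\aleph_{\omega+1}$, the least value allowed by \textup{(F3)}, witnessed by a group of cardinality $\aleph_\omega$. For each $n\ge1$ it is consistent with $2^{\aleph_0}=\aleph_n$ that for every $m\in\{1,\dots,n\}$ there is a torsion-free group $G$, not a $B_2$-group, with $\operatorname{Bext}^i(G,T)=0$ for all torsion $T$ and all $i\ge1$ with $i\ne m$. So none of the conditions $\operatorname{Bext}^m=0$ $(1\le m\le n)$ in \textup{(F2)} can be dropped.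
\end{theorem}

We use (F3) only in Theorems \ref{thm:main} and \ref{thm:continuum}, for the statements about the kernels and about the least value of the continuum. Facts (F1) and (F2) are not used.

\subsection{The method}

Section \ref{sec:notB2} shows in ZFC that $G_\Lambda$ is not a $B_2$-group when the family is independent and uncountable. Section \ref{sec:complex} resolves $G_\Lambda$ by groups indexed by tuples from $\Lambda$ and identifies $\operatorname{Bext}^i(G_\Lambda,T)$ with the cohomology of a complex of finitely supported functions. The behavior in degree $i\ge1$ then depends on how $|\Lambda|$ compares with $\aleph_i$: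
\begin{itemize}
\item if $|\Lambda|<\aleph_i$, then $\operatorname{Bext}^i(G_\Lambda,-)$ vanishes on torsion groups, for every family (Proposition \ref{prop:small});
\item if $|\Lambda|=\aleph_i$, it does not vanish, for every independent family (Proposition \ref{prop:exact});
\item if $|\Lambda|>\aleph_i$, it vanishes for the Cohen family and $\Lambda\in V$ (Proposition \ref{prop:allT}).
\end{itemize}
The third item is the heart of the matter and the only place where forcing enters; it occupies Section \ref{sec:cohen}. If one set $c_v$ contained all the others, the complex would be a cone with vertex $v$ and all cohomology would vanish. An independent family has no such vertex. But changing one value of a generic function gives another generic function with the same extension, so each single number $s$ can be put into $c_v$, and a given cocycle notices almost none of these changes. Theorem \ref{thm:main} is proved at the end of Section \ref{sec:cohen}, the other theorems in Section \ref{sec:exact}.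

\section{Uncountable independent families do not give $B_2$-groups}\label{sec:notB2}

For $\Lambda'\subseteq\Lambda$ we regard $G_{\Lambda'}$ as the subgroup of elements of $G_\Lambda$ supported on $\Lambda'$. It is pure, because $x$ and $nx$ have the same support. The following cases show that both uncountability and some form of independence are needed for a negative result.

\begin{example}\label{ex:easy}
(1) If $\Lambda$ is finite, $G_\Lambda$ is a Butler group: it is the kernel of a map from $\bigoplus_aR_{c_a}e_a$ to the torsion-free group $\mathbb Q$, hence pure. For $\Lambda=\{a,b\}$ it is $R_{c_a\cap c_b}(e_a-e_b)$.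

(2) If $\Lambda=\{a_0,a_1,\dots\}$ is countably infinite, $G_\Lambda$ is a $B_2$-group: the groups $B_k=G_{\{a_0,\dots,a_k\}}$ form a chain of pure subgroups starting at $0$, and $B_{k+1}=B_k+B_{k+1}$ with $B_{k+1}$ a Butler group by (1).

(3) If some $v\in\Lambda$ satisfies $c_v\supseteq c_a$ for all $a$, then $G_\Lambda=\bigoplus_{a\ne v}R_{c_a}(e_a-e_v)$ is completely decomposable, whatever the size of $\Lambda$. Indeed $\sum_ar_ae_a=\sum_{a\ne v}r_a(e_a-e_v)$ when $\sum_ar_a=0$, and $R_{c_a}\subseteq R_{c_v}$.
\end{example}

For an independent family the chain in (2) cannot be continued past the first limit step. A new index $w$ has to be related to infinitely many old indices, each time at a prime that no finite set of old indices accounts for.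

\begin{lemma}\label{lem:step}
Let $(c_a)_{a\in\Lambda}$ be independent, let $\Lambda'\subseteq\Lambda$ be infinite and let $w\in\Lambda\setminus\Lambda'$. There is no group $A$ of finite rank with $G_{\Lambda'\cup\{w\}}=G_{\Lambda'}+A$.
\end{lemma}

\begin{proof}
Suppose that $A$ exists. Every element of $A$ has a nonzero multiple in the subgroup generated by a finite maximal independent set, so $A$ is supported on $\Lambda_0\cup\{w\}$ for a finite set $\Lambda_0\subseteq\Lambda'$. Put $I=\bigcup_{a\in\Lambda_0}c_a$. The coefficients of an element of $A$ sum to $0$, so its $e_w$-coefficient lies in $\sum_{a\in\Lambda_0}R_{c_a}\subseteq R_I$. Elements of $G_{\Lambda'}$ have $e_w$-coefficient $0$. Hence every element of $G_{\Lambda'\cup\{w\}}$ has its $e_w$-coefficient in $R_I$. Pick $b\in\Lambda'\setminus\Lambda_0$ and, by independence, $s\in(c_w\cap c_b)\setminus I$. Then $\frac1{p_s}(e_w-e_b)\in G_{\Lambda'\cup\{w\}}$, but $\frac1{p_s}\notin R_I$.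
\end{proof}

This excludes the obvious chains. A chain witnessing $B_2$ need not have anything to do with the index set, however, and no member of it need be of the form $G_{\Lambda'}$. The next lemma enlarges such a chain to a family of subgroups that is closed under sums and has enough countable members; a back-and-forth argument then finds some $G_{\Lambda'}$ in it.

\begin{lemma}\label{lem:closed}
Let $G$ be torsion-free and let $(B_\alpha)_{\alpha\le\rho}$ be a continuous ascending chain of pure subgroups with $B_0=0$, $B_\rho=G$ and $B_{\alpha+1}=B_\alpha+A_\alpha$ for $\alpha<\rho$, where each $A_\alpha$ has finite rank. For $S\subseteq\rho$ put $B(S)=\sum_{\alpha\in S}A_\alpha$. There is a family of subsets of $\rho$, called closed sets, such that: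
\begin{itemize}
\item[(a)] unions of closed sets are closed, and every countable subset of $\rho$ lies in a countable closed set;
\item[(b)] if $S$ is closed, $B(S)\subseteq J\subseteq G$ and $J/B(S)$ has finite rank, then $J=B(S)+A$ for some group $A$ of finite rank.
\end{itemize}
\end{lemma}

\begin{proof}
By continuity and induction, $B_\alpha=B(\alpha)$ for $\alpha\le\rho$, where as usual an ordinal is the set of smaller ordinals. The group $A_\alpha\cap B_\alpha$ is countable and each of its elements lies in $B(Y)$ for a finite $Y\subseteq\alpha$. So there is a countable set $\sigma(\alpha)\subseteq\alpha$ with $A_\alpha\cap B_\alpha\subseteq B(\sigma(\alpha))$. Call $S\subseteq\rho$ \emph{closed} if $\alpha\in S$ implies $\sigma(\alpha)\subseteq S$. Unions and intersections of closed sets are closed, and every ordinal $\nu\le\rho$ is closed. A countable set $S_0$ lies in the countable closed set $\bigcup_kS_k$, where $S_{k+1}=S_k\cup\bigcup_{\alpha\in S_k}\sigma(\alpha)$. This proves (a). Let $S$ be closed.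

\emph{Step 1: $B(S)\cap B_\alpha=B(S\cap\alpha)$ for $\alpha\le\rho$.} The inclusion $\supseteq$ holds since $B(S\cap\alpha)\subseteq B(\alpha)=B_\alpha$. Let $0\ne x\in B(S)\cap B_\alpha$. Among the representations $x=x_1+\dots+x_m$ with $x_i\in A_{\alpha_i}$ and $\alpha_1<\dots<\alpha_m$ in $S$, choose one with $\alpha_m$ least. Suppose that $\alpha_m\ge\alpha$. Then $x$ and $x_1,\dots,x_{m-1}$ lie in $B_{\alpha_m}$, so $x_m\in A_{\alpha_m}\cap B_{\alpha_m}\subseteq B(\sigma(\alpha_m))\subseteq B(S\cap\alpha_m)$. This gives a representation of $x$ with all indices in $S\cap\alpha_m$, contrary to the choice of $\alpha_m$. Hence $\alpha_m<\alpha$.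

\emph{Step 2: $B(S)$ is pure in $G$.} Fix $n\ge1$. For $x\in G$ the least $\nu$ with $x\in B_\nu$ is $0$ or a successor, by continuity. We show by induction on this $\nu$ that $nx\in B(S)$ implies $x\in B(S)$. If $\nu=0$, then $x=0$. Let $\nu=\alpha+1$ and $x=b+y$ with $b\in B_\alpha$, $y\in A_\alpha$. If $\alpha\notin S$, Step 1 gives $nx\in B(S\cap(\alpha+1))=B(S\cap\alpha)\subseteq B_\alpha$, so $x\in B_\alpha$ by purity of $B_\alpha$, contrary to the choice of $\nu$. So $\alpha\in S$. Then $y\in B(S)$ and $nb=nx-ny\in B(S)$. As $b\in B_\alpha$, the induction hypothesis gives $b\in B(S)$, hence $x\in B(S)$.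

\emph{Step 3: proof of (b).} The sets $S\cup\nu$ for $\nu\le\rho$ are closed. By Step 2 the groups $B^S_\nu=B(S\cup\nu)$ form a continuous chain of pure subgroups from $B^S_0=B(S)$ to $B^S_\rho=G$, and $B^S_{\nu+1}=B^S_\nu+A_\nu$. We prove (b) for all $J\subseteq B^S_\nu$ by induction on $\nu$. For $\nu=0$ take $A=0$.

Let $\nu$ be a limit. Choose finitely many elements of $J$ whose cosets form a maximal independent subset of the torsion-free group $J/B(S)$. They lie in $B^S_\mu$ for some $\mu<\nu$. Every $x\in J$ has a nonzero multiple in the subgroup generated by these elements and $B(S)$, hence in $B^S_\mu$. By purity $J\subseteq B^S_\mu$, and the induction hypothesis applies.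

Let $J\subseteq B^S_{\nu+1}$ and put $N=B^S_\nu\cap(J+A_\nu)$. Then $B(S)\subseteq N\subseteq B^S_\nu$, and $N/B(S)$ has finite rank as a subgroup of $(J+A_\nu)/B(S)$. By induction $N=B(S)+A'$ with $A'$ of finite rank. Write $x\in J$ as $x=b+y$ with $b\in B^S_\nu$ and $y\in A_\nu$; then $b=x-y\in N$. So $J\subseteq B(S)+A''$, where $A''=A'+A_\nu$ has finite rank. If $x=b'+y'\in J$ with $b'\in B(S)$, $y'\in A''$, then $y'=x-b'\in J$. Hence $J=B(S)+(J\cap A'')$.
\end{proof}

\begin{proposition}\label{prop:notB2}
If $(c_a)_{a\in\Lambda}$ is independent and $\Lambda$ is uncountable, then $G_\Lambda$ is not a $B_2$-group.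
\end{proposition}

\begin{proof}
Suppose that $G=G_\Lambda$ is the union of a chain as in the definition. Adding $G$ as a last member if necessary, we are in the situation of Lemma \ref{lem:closed}. We choose countably infinite sets $\Lambda_0\subseteq\Lambda_1\subseteq\cdots$ in $\Lambda$ and countable closed sets $S_0\subseteq S_1\subseteq\cdots$ with
$$G_{\Lambda_k}\subseteq B(S_k)\subseteq G_{\Lambda_{k+1}}.$$
Given $\Lambda_k$, the group $G_{\Lambda_k}$ is countable and each of its elements lies in a sum of finitely many $A_\alpha$, so $S_k$ exists by (a). Given $S_k$, the group $B(S_k)$ is countable and its elements have finite support, so $\Lambda_{k+1}$ exists. Put $S=\bigcup_kS_k$ and $\Lambda'=\bigcup_k\Lambda_k$. Then $S$ is closed, $\Lambda'$ is countably infinite and $B(S)=G_{\Lambda'}$.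

Since $\Lambda$ is uncountable, there is $w\in\Lambda\setminus\Lambda'$. The $e_w$-coefficient embeds $G_{\Lambda'\cup\{w\}}/G_{\Lambda'}$ in $\mathbb Q$. By (b), $G_{\Lambda'\cup\{w\}}=G_{\Lambda'}+A$ with $A$ of finite rank, which contradicts Lemma \ref{lem:step}.
\end{proof}

The proof uses only that the groups $A_\alpha$ have finite rank, not that they are Butler groups.

\section{From $\operatorname{Bext}$ to a complex of finitely supported functions}\label{sec:complex}

In this section the family $(c_a)_{a\in\Lambda}$ is arbitrary and we work in ZFC. Tuples may have repeated entries. For a tuple $\vec a=(a_0,\dots,a_n)$ and a finite set $F$ of indices put $c_{\vec a}=\bigcap_ic_{a_i}$ and $c_F=\bigcap_{a\in F}c_a$; for the empty tuple and the empty set the value is $\omega$. Let $d_i\vec a$ be the tuple $\vec a$ with the entry $a_i$ deleted, and let $v\vec a=(v,a_0,\dots,a_n)$. Then $c_{\vec a}\subseteq c_{d_i\vec a}$, and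
\begin{equation}\label{eq:faces}
d_0(v\vec a)=\vec a,\qquad d_{i+1}(v\vec a)=v\,d_i\vec a,\qquad d_id_j=d_{j-1}d_i\quad(i<j).
\end{equation}

\subsection{The resolution}

The group $G_\Lambda$ contains the rank one groups $R_{c_a\cap c_b}(e_b-e_a)$, and these satisfy the relations $(e_c-e_b)-(e_c-e_a)+(e_b-e_a)=0$. This is the beginning of a simplicial chain complex in which the coefficient ring depends on the simplex. For $n\ge0$ let
$$\Delta_n=\bigoplus_{\vec a\in\Lambda^{n+1}}R_{c_{\vec a}}e_{\vec a},\qquad\partial(re_{\vec a})=\sum_{i=0}^n(-1)^ire_{d_i\vec a}\quad(n\ge1),\qquad\varepsilon\colon\Delta_0\to\mathbb Q,\ \ \varepsilon(re_a)=r.$$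
The map $\partial$ is well defined because $R_{c_{\vec a}}\subseteq R_{c_{d_i\vec a}}$. In $\partial\partial e_{\vec a}$ the terms $d_id_j\vec a$ and $d_{j-1}d_i\vec a$ for $i<j$ have the opposite signs $(-1)^{i+j}$ and $(-1)^{i+j-1}$, so $\partial\partial=0$; also $\varepsilon\partial e_{ab}=1-1=0$. Let $Z_0=\ker\varepsilon=G_\Lambda$ and $Z_n=\ker(\partial\colon\Delta_n\to\Delta_{n-1})$ for $n\ge1$. For finite nonempty $U\subseteq\Lambda$ let $\Delta_n(U)=\bigoplus_{\vec a\in U^{n+1}}R_{c_{\vec a}}e_{\vec a}$.

To prove exactness one would like to use the contraction $re_{\vec a}\mapsto re_{v\vec a}$, but $r$ need not lie in $R_{c_{v\vec a}}$. After localizing at one prime a suitable $v$ exists. We keep track of the vertices used, because they control the type of the preimage.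

\begin{lemma}\label{lem:local}
Let $n\ge0$ and let $U\subseteq\Lambda$ be finite and nonempty. Every $z\in Z_n\cap\Delta_n(U)$ lies in $\partial\Delta_{n+1}(U)$.
\end{lemma}

\begin{proof}
Let $\mathbb Z_{(p)}$ be the ring of rationals with denominator prime to $p$, and for a subgroup $M$ of a rational vector space let $M_{(p)}=\mathbb Z_{(p)}M$. Put $N=\partial\Delta_{n+1}(U)$. It suffices to show $z\in N_{(p)}$ for every prime $p$: then the ideal $\{m\in\mathbb Z:mz\in N\}$ contains, for each $p$, an integer prime to $p$, so it contains $1$.

Fix $p=p_s$. The ring $(R_I)_{(p)}$ is $\mathbb Q$ if $s\in I$ and $\mathbb Z_{(p)}$ otherwise. Put $U_s=\{a\in U:s\in c_a\}$. Choose $v\in U_s$ if $U_s\ne\emptyset$, and any $v\in U$ otherwise. The rule $k(re_{\vec a})=re_{v\vec a}$ maps $\Delta_j(U)_{(p)}$ into $\Delta_{j+1}(U)_{(p)}$: if $s\notin c_{\vec a}$, then $r\in\mathbb Z_{(p)}$, which is contained in every localized coefficient ring; if $s\in c_{\vec a}$, then the entries of $\vec a$ lie in $U_s$, so $v\in U_s$ and $s\in c_{v\vec a}$. By \eqref{eq:faces}, $\partial kx=x-k\partial x$ in degrees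 $\ge1$, and $\partial kx=x-\varepsilon(x)e_v$ in degree $0$. Hence $z=\partial kz\in\partial(\Delta_{n+1}(U)_{(p)})=N_{(p)}$.
\end{proof}

\begin{proposition}\label{prop:resolution}
The sequence $\cdots\to\Delta_2\to\Delta_1\to G_\Lambda\to0$ is a long balanced-projective resolution of $G_\Lambda$, with $C_i=\Delta_{i+1}$ and $K_i=Z_{i+1}$.
\end{proposition}

\begin{proof}
The groups $\Delta_n$ are completely decomposable. Each $Z_n$ is pure in $\Delta_n$, since $\Delta_n/Z_n$ embeds in $\Delta_{n-1}$ or in $\mathbb Q$. For $I\subseteq\omega$ let $\mathbf t_I$ be the type of the sequence with value $\infty$ at $p_s$ for $s\in I$ and $0$ at the other primes.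

Let $0\ne z=\sum r_{\vec a}e_{\vec a}\in Z_n$, and let $U$ be the set of all entries of the tuples $\vec a$ with $r_{\vec a}\ne0$. For $s\in c_U$ the $p_s$-height of $z$ is $\infty$. For $s\notin c_U$ there is $\vec a$ with $r_{\vec a}\ne0$ and $s\notin c_{\vec a}$, so the $p_s$-height of $z$ is finite, and it is $0$ unless $p_s$ divides the numerator of one of the finitely many nonzero coefficients. So $z$ has type $\mathbf t_{c_U}$ in $\Delta_n$, and by purity in $Z_n$. By Lemma \ref{lem:local}, $z=\partial y$ with $y\in\Delta_{n+1}(U)$. The group $\Delta_{n+1}(U)$ is $p_s$-divisible for $s\in c_U$, so $y$ has type $\ge\mathbf t_{c_U}$. Therefore $\Delta_{n+1}(\mathbf t)\to Z_n(\mathbf t)$ is onto for every type $\mathbf t$, and $\Delta_{n+1}\to Z_n$ is onto with pure kernel $Z_{n+1}$.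
\end{proof}

\subsection{The complexes $L$}

Let $D=(D_s)_{s\in\omega}$ be a sequence of groups. For $I\subseteq\omega$ let $D(I)=\bigoplus_{s\in I}D_s$. We view its elements as functions $t$ on $\omega$ with $t(s)\in D_s$, with finite support, vanishing outside $I$. For $J\subseteq\omega$ let $t|J$ be the function equal to $t$ on $J$ and to $0$ elsewhere. A torsion group $T$ is the direct sum of its $p_s$-components $T_s$, and we identify it with the sequence $(T_s)_s$. For any set $\Lambda$ of indices of the family, possibly empty, and $n\ge-1$ let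
$$L^n(\Lambda;I;D)=\prod_{\vec a\in\Lambda^{n+1}}D(c_{\vec a}\cap I),\qquad(\delta\varphi)(\vec a)=\sum_{i=0}^{n+1}(-1)^i\varphi(d_i\vec a)\big|(c_{\vec a}\cap I)\quad(\vec a\in\Lambda^{n+2}).$$
As for $\partial$, we have $\delta\delta=0$. Let $H^n(\Lambda;I;D)$ be the cohomology of this complex in degree $n\ge-1$. The complex starts in degree $-1$, where there is only the empty tuple: $L^{-1}(\Lambda;I;D)=D(I)$ and $(\delta t)(a)=t|(c_a\cap I)$. Thus:
\begin{itemize}
\item $H^{-1}=0$ means that an element of $D(I)$ vanishing on every $c_a$ is $0$; this holds if the sets $c_a$ cover $I$.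
\item A $0$-cocycle is a family of finitely supported functions $\varphi(a)$ on $c_a\cap I$ that agree on overlaps, and $H^0=0$ means that every such family is induced by one finitely supported function on $I$.
\end{itemize}
For $\Lambda'\subseteq\Lambda$, restriction $\varphi\mapsto\varphi|_{\Lambda'}$ to tuples from $\Lambda'$ commutes with $\delta$. Only $I=\omega$ is needed to compute $\operatorname{Bext}$. The sets $I=c_F$ appear in the inductions, where some entries of a tuple are held fixed.

The following identity is used in every later section.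

\begin{lemma}[cone identity]\label{lem:cone}
Let $n\ge0$, let $\varphi\in L^n(\Lambda;I;D)$ be a cocycle and let $v\in\Lambda$. For all $\vec a\in\Lambda^{n+1}$ and all $s\in c_v\cap c_{\vec a}\cap I$,
\begin{equation}\label{eq:cone}
\varphi(\vec a)(s)=\sum_{i=0}^n(-1)^i\varphi(v\,d_i\vec a)(s).
\end{equation}
If $c_v\supseteq I$ for some $v\in\Lambda$, then $H^n(\Lambda;I;D)=0$ for all $n\ge-1$.
\end{lemma}

\begin{proof}
By \eqref{eq:faces}, equation \eqref{eq:cone} is the equation $(\delta\varphi)(v\vec a)(s)=0$. Let $c_v\supseteq I$. Then $H^{-1}=0$ since $c_v$ covers $I$. For $n\ge0$, \eqref{eq:cone} holds for all $s\in c_{\vec a}\cap I$ and says $\varphi=\delta\psi$ for $\psi(\vec a')=\varphi(v\vec a')$, $\vec a'\in\Lambda^n$.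
\end{proof}

Recall that a group is \emph{reduced} if it has no nonzero divisible subgroup, that divisible groups are injective, and that every torsion group is the direct sum of a divisible and a reduced torsion group.

\begin{proposition}\label{prop:bext}
Let $\Lambda\ne\emptyset$ and $i\ge1$. If $T$ is a reduced torsion group, then $\operatorname{Bext}^i(G_\Lambda,T)\cong H^i(\Lambda;\omega;T)$. If $T$ is a divisible torsion group, then $\operatorname{Bext}^i(G_\Lambda,T)=0$. Consequently, $\operatorname{Bext}^i(G_\Lambda,-)$ vanishes on all torsion groups if and only if $H^i(\Lambda;\omega;T)=0$ for all reduced torsion groups $T$.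
\end{proposition}

\begin{proof}
If $T$ is divisible, every homomorphism $K_{i-1}\to T$ extends to $C_{i-1}$, which is the second claim. The third follows from the first two, since $\operatorname{Hom}(\Delta_n,-)$ and cohomology commute with finite direct sums.

Let $T$ be reduced, $I\subseteq\omega$ and $h\colon R_I\to T$ a homomorphism. For $s\in I$ the image of the component $R_I\to T_s$ is a $p_s$-divisible $p_s$-group. Such a group is divisible, so the image is $0$. Thus $h$ maps into $T(\omega\setminus I)$. On this group multiplication by $p_s$ is bijective for $s\in I$, so $h$ is determined by $h(1)$ and every value of $h(1)$ occurs. Hence $h\mapsto h(1)$ is an isomorphism $\operatorname{Hom}(R_I,T)\cong T(\omega\setminus I)$, and $h\mapsto(h(e_{\vec a}))_{\vec a}$ gives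
$$\operatorname{Hom}(\Delta_n,T)\cong\prod_{\vec a\in\Lambda^{n+1}}T(\omega\setminus c_{\vec a})\ \subseteq\ Q^n:=\prod_{\vec a\in\Lambda^{n+1}}T\qquad(n\ge0).$$
Give $Q^n$ the coboundary $(\delta\varphi)(\vec a)=\sum_i(-1)^i\varphi(d_i\vec a)$. Since $h(\partial e_{\vec a})=\sum_i(-1)^ih(e_{d_i\vec a})$, the groups $\operatorname{Hom}(\Delta_n,T)$ form a subcomplex of $Q$. The maps $t\mapsto t|c_{\vec a}$ identify $T/T(\omega\setminus c_{\vec a})$ with $T(c_{\vec a})$, and so identify the quotient complex with $L(\Lambda;\omega;T)$ in degrees $\ge0$. The complex $Q$ is the complex $L$ of the family in which every set is $\omega$, so $H^n(Q)=0$ for $n\ge1$ by Lemma \ref{lem:cone}. The long exact sequence gives $H^i(\Lambda;\omega;T)\cong H^{i+1}(\operatorname{Hom}(\Delta_*,T))$ for $i\ge1$. By Proposition \ref{prop:resolution} the right side is $\operatorname{Bext}^i(G_\Lambda,T)$.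
\end{proof}

At a single coordinate $s$ there is no obstruction: if $s\in c_v$, then $L(\Lambda;\{s\};D)$ has no cohomology by Lemma \ref{lem:cone}. So an equation $\varphi=\delta\psi$ can be solved at each $s$ separately, and the whole difficulty is that each value $\psi(\vec a)$ must have finite support. The smallest instance of the obstruction is the following; it is also the base case of Proposition \ref{prop:exact}.

\begin{lemma}\label{lem:countable}
Let $(c_a)_{a\in\Lambda^*}$ be independent, let $\Lambda\subseteq\Lambda^*$ be countably infinite, let $F\subseteq\Lambda^*\setminus\Lambda$ be finite, and let $T=\bigoplus_s\mathbb Z/p_s\mathbb Z$. Then $H^0(\Lambda;c_F;T)\ne0$.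
\end{lemma}

\begin{proof}
Enumerate $\Lambda=\{a_0,a_1,\dots\}$ without repetition. By independence choose $s_k\in(c_F\cap c_{a_k})\setminus\bigcup_{j<k}c_{a_j}$. The $s_k$ are distinct, because $s_j\in c_{a_j}$ and $s_k\notin c_{a_j}$ for $j<k$. Let $\Phi(s_k)=1$ for all $k$ and $\Phi(s)=0$ for other $s$. Put $\varphi(a)=\Phi|(c_a\cap c_F)$. The support of $\varphi(a_j)$ is contained in $\{s_0,\dots,s_j\}$, so $\varphi\in L^0(\Lambda;c_F;T)$, and $\varphi$ is a cocycle since its values are restrictions of one function. If $\varphi=\delta t$ with $t\in T(c_F)$, then $t(s_k)=\varphi(a_k)(s_k)=1$ for all $k$, although $t$ has finite support.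
\end{proof}

The cocycle comes from an infinite set that meets every $c_a$, $a\in\Lambda$, in a finite set. For uncountably many Cohen reals we shall see that $H^0$ vanishes.

\section{Vanishing in the Cohen extension}\label{sec:cohen}

Throughout this section $V\models\mathrm{ZFC}$, $\lambda$ is an uncountable cardinal of $V$, $P=\mathrm{Fn}(\lambda\times\omega,2)$, $\Gamma$ is $P$-generic over $V$, $g=\bigcup\Gamma$ and $(c_a)_{a<\lambda}$ is the Cohen family. A condition $q\in P$ \emph{mentions} $a<\lambda$ if $(a,s)\in\operatorname{dom}q$ for some $s$.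

\subsection{Facts about the forcing}

We use the following textbook facts.
\begin{itemize}
\item[(C1)] Antichains of $P$ are countable. Hence $V$ and $V[\Gamma]$ have the same cardinals, and a set in $V$ has the same cardinality in both.
\item[(C2)] $g$ is a function $\lambda\times\omega\to\{0,1\}$ and $\Gamma=\{q\in P:q\subseteq g\}$.
\item[(C3)] A statement holds in $V[\Gamma]$ if and only if some $q\in\Gamma$ forces it, and what $q$ forces holds in $V[\Gamma']$ for every generic $\Gamma'$ containing $q$.
\item[(C4)] If $W\in V$ and $q_0$ forces $\dot x\in W$, then the conditions that \emph{decide} $\dot x$, that is, force $\dot x=w$ for some $w\in W$, are dense below $q_0$. A maximal antichain of such conditions below $q_0$, chosen in $V$, meets every generic filter containing $q_0$.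
\item[(C5)] If $\tau\in V$ is an automorphism of $P$, then $\tau[\Gamma]$ is generic over $V$ and $V[\tau[\Gamma]]=V[\Gamma]$.
\item[(C6)] In $V[\Gamma]$, $2^{\aleph_0}=(\lambda^{\aleph_0})^V$.
\end{itemize}

\begin{lemma}\label{lem:density}
In $V[\Gamma]$, the family $(c_a)_{a<\lambda}$ is independent, and $\bigcup_{a\in\Lambda}c_a=\omega$ for every infinite $\Lambda\subseteq\lambda$ with $\Lambda\in V$.
\end{lemma}

\begin{proof}
Let $X,Y\subseteq\lambda$ be finite and disjoint and let $k\in\omega$. Given $q\in P$, take $s>k$ larger than all second coordinates in $\operatorname{dom}q$ and extend $q$ by the values $1$ at $(a,s)$ for $a\in X$ and $0$ at $(a,s)$ for $a\in Y$. So the conditions of this form are dense, and $\Gamma$ contains one for each $k$. For the second claim fix $s$. Given $q$, take $a\in\Lambda$ not mentioned by $q$ and extend $q$ by the value $1$ at $(a,s)$. The set of conditions with value $1$ at some $(a,s)$, $a\in\Lambda$, is therefore dense, and it lies in $V$ because $\Lambda$ does.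
\end{proof}

The hypothesis $\Lambda\in V$ cannot be omitted: the set $\{a<\lambda:0\notin c_a\}$ is infinite by the same density argument, and its members do not cover $0$.

Until Proposition \ref{prop:allT} fix a sequence of groups $D=(D_s)_{s\in\omega}$ \emph{in $V$}. The set $D(\omega)$ is the same in $V$ and in $V[\Gamma]$, since its elements have finite support. The complexes $L(\Lambda;I;D)$ are computed in $V[\Gamma]$. Our goal is to prove in $V[\Gamma]$, for all $n\ge-1$:
\begin{itemize}
\item[$(\mathrm P_n)$] $H^n(\Lambda;c_F;D)=0$ for every $\Lambda\subseteq\lambda$ with $\Lambda\in V$ and $|\Lambda|\ge\aleph_{n+1}$ and every finite $F\subseteq\lambda$.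
\end{itemize}
Statement $(\mathrm P_{-1})$ follows from Lemma \ref{lem:density}, since the sets $c_a$, $a\in\Lambda$, cover $\omega$.

\subsection{Switching one coordinate}

Let $\varphi$ be an $n$-cocycle. The cone identity at a coordinate $s$ needs a vertex $v$ with $s\in c_v$. If we choose a vertex $v_s$ for each $s$ and put $\psi(\vec a)(s)=\varphi(v_s\vec a)(s)$, then $\varphi=\delta\psi$ holds at every coordinate, but infinitely many vertices are involved and $\psi(\vec a)$ may have infinite support. If we fix one vertex $v$, the supports are finite, but the identity holds only on $c_v$. The next lemma fixes $v$ and varies the generic filter instead, so that $s\in c_v$ becomes true. For $v<\lambda$ and $s\in\omega$ let $c^s$ denote the family with $c^s_v=c_v\cup\{s\}$ and $c^s_a=c_a$ for $a\ne v$.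

\begin{lemma}\label{lem:switch}
Let $n\ge0$. Let $\Lambda'\subseteq\Lambda\subseteq\lambda$ be sets in $V$ with $\Lambda$ uncountable and $|\Lambda'|<|\Lambda|$, let $F\subseteq\lambda$ be finite, and let $\varphi\in L^n(\Lambda;c_F;D)$ be a cocycle in $V[\Gamma]$. There are $v\in\Lambda\setminus(\Lambda'\cup F)$ and a sequence $(\varphi^s)_{s\in\omega}$ in $V[\Gamma]$ such that:
\begin{itemize}
\item[(S1)] $\varphi^s$ is a cocycle in the group $L^n(\Lambda;c_F;D)$ formed with the family $c^s$;
\item[(S2)] if $\vec a\in(\Lambda')^{n+1}$, then $\varphi^s(\vec a)=\varphi(\vec a)$ for all $s$;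
\item[(S3)] if $\vec a\in\Lambda^{n+1}$, then $\varphi^s(\vec a)=\varphi(\vec a)$ for all but finitely many $s$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\dot\varphi\in V$ be a name for $\varphi$. By (C3) some $q_0\in\Gamma$ forces that $\dot\varphi$ is a cocycle in $L^n(\Lambda;c_F;D)$, where the family is the Cohen family given by the generic filter. The values of $\dot\varphi$ lie in the set $D(\omega)\in V$. Working in $V$, choose by (C4) for each $\vec a\in\Lambda^{n+1}$ a maximal antichain $\mathcal A_{\vec a}$ of conditions below $q_0$ that decide $\dot\varphi(\vec a)$. It is countable by (C1), so the set $u_{\vec a}$ of all $a<\lambda$ mentioned by an element of $\mathcal A_{\vec a}$ is countable. Let $X$ be the union of $F$, $\Lambda'$, the finite set of all $a$ mentioned by $q_0$, and the sets $u_{\vec a}$ for $\vec a\in(\Lambda')^{n+1}$. Then $|X|\le\max(|\Lambda'|,\aleph_0)<|\Lambda|$. Pick $v\in\Lambda\setminus X$.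

For $s\in\omega$ let $g^s$ agree with $g$ except that $g^s(v,s)=1$, and let $\Gamma^s=\{q\in P:q\subseteq g^s\}$. If $g(v,s)=1$, then $\Gamma^s=\Gamma$ by (C2). Otherwise $\Gamma^s=\tau[\Gamma]$, where $\tau\in V$ is the automorphism of $P$ that replaces $q(v,s)$ by $1-q(v,s)$ whenever $(v,s)\in\operatorname{dom}q$. By (C5), $\Gamma^s$ is generic over $V$ and $V[\Gamma^s]=V[\Gamma]$. Its Cohen family is $c^s$. By (C2),
\begin{equation}\label{eq:survive}
q\in\Gamma\text{ and }(v,s)\notin\operatorname{dom}q\quad\text{imply}\quad q\in\Gamma^s.
\end{equation}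
Let $\varphi^s$ be the value of the name $\dot\varphi$ under $\Gamma^s$. The sequence $(\Gamma^s)_s$ is defined from $g$, and the value of a name is defined by recursion from the name and the filter, so $(\varphi^s)_s\in V[\Gamma]$.

The condition $q_0$ does not mention $v$, so $q_0\in\Gamma^s$ by \eqref{eq:survive}. By (C3), $\varphi^s$ is a cocycle for the family $c^s$ and the set $c^s_F$, which equals $c_F$ as $v\notin F$. This is (S1). For $\vec a\in\Lambda^{n+1}$ let $q\in\mathcal A_{\vec a}\cap\Gamma$. It decides $\dot\varphi(\vec a)$, so $\varphi^s(\vec a)=\varphi(\vec a)$ whenever $q\in\Gamma^s$. By \eqref{eq:survive} this holds for all $s$ with $(v,s)\notin\operatorname{dom}q$. These are all but finitely many $s$, which is (S3). If $\vec a\in(\Lambda')^{n+1}$, then $q$ does not mention $v$ because $u_{\vec a}\subseteq X$, so these are all $s$, which is (S2).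
\end{proof}

The hypothesis $D\in V$ makes each value $\varphi(\vec a)$ an object of $V$ that a single finite condition decides; both (S2) and (S3) rest on this. The inequality $|\Lambda'|<|\Lambda|$ provides a vertex on which the values of $\varphi$ on $\Lambda'$ do not depend.

Degree $0$ shows how the three properties combine.

\begin{lemma}\label{lem:P0}
$(\mathrm P_0)$ holds.
\end{lemma}

\begin{proof}
Let $\Lambda\in V$ be uncountable and let $\varphi\in L^0(\Lambda;c_F;D)$ be a cocycle. For $s\in c_F$ put $t(s)=\varphi(a)(s)$ for any $a\in\Lambda$ with $s\in c_a$, and put $t(s)=0$ for $s\notin c_F$. Such $a$ exist by Lemma \ref{lem:density}, and the value does not depend on $a$ since the functions $\varphi(a)$ agree on overlaps. We have to show that $t$ has finite support; then $t\in D(c_F)$ and $\delta t=\varphi$.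

Choose a countably infinite $\Lambda'\subseteq\Lambda$ in $V$, and take $v$ and $(\varphi^s)_s$ from Lemma \ref{lem:switch}. Let $s\in c_F$. By Lemma \ref{lem:density} there is $a\in\Lambda'$ with $s\in c_a$. Then
$$t(s)=\varphi(a)(s)=\varphi^s(a)(s)=\varphi^s(v)(s).$$
The second equality is (S2). The third holds by (S1), since $s\in c^s_a\cap c^s_v\cap c_F$. By (S3), $\varphi^s(v)=\varphi(v)$ for all but finitely many $s$. So $t$ agrees with the finitely supported function $\varphi(v)$ at all but finitely many $s\in c_F$.
\end{proof}

For countably infinite $\Lambda$ the conclusion fails by Lemma \ref{lem:countable}, whose coefficient sequence lies in $V$. In higher degrees the same computation solves $\varphi=\delta\psi$, but only on $\Lambda'$, where (S2) is available.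

\begin{lemma}\label{lem:restrict}
Let $n\ge1$, and let $\Lambda',\Lambda,F,\varphi$ be as in Lemma \ref{lem:switch}. Then $\varphi|_{\Lambda'}$ is a coboundary in $L(\Lambda';c_F;D)$.
\end{lemma}

\begin{proof}
Take $v$ and $(\varphi^s)_s$ from Lemma \ref{lem:switch}. For $\vec a\in(\Lambda')^n$ and $s\in\omega$ define, in $V[\Gamma]$,
$$\psi(\vec a)(s)=\varphi^s(v\vec a)(s).$$
By (S3), $\psi(\vec a)(s)=\varphi(v\vec a)(s)$ for all but finitely many $s$, so $\psi(\vec a)$ has finite support. If $\psi(\vec a)(s)\ne0$, then $s\in c^s_{\vec a}\cap c_F$ by (S1), and $c^s_{\vec a}=c_{\vec a}$ because $v\notin\Lambda'$. Hence $\psi\in L^{n-1}(\Lambda';c_F;D)$. Let $\vec a\in(\Lambda')^{n+1}$ and $s\in c_{\vec a}\cap c_F$. Since $s\in c^s_v$, the cone identity \eqref{eq:cone} applies to $\varphi^s$ and the family $c^s$. With (S2) it gives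
$$\varphi(\vec a)(s)=\varphi^s(\vec a)(s)=\sum_{i=0}^n(-1)^i\varphi^s(v\,d_i\vec a)(s)=\sum_{i=0}^n(-1)^i\psi(d_i\vec a)(s)=(\delta\psi)(\vec a)(s).$$
Both $\varphi(\vec a)$ and $(\delta\psi)(\vec a)$ vanish outside $c_{\vec a}\cap c_F$, so they are equal.
\end{proof}

\subsection{From a subset to the whole index set}

It remains to pass from $\Lambda'$ back to $\Lambda$. This step uses no forcing, only the statements $(\mathrm P_j)$ in lower degrees. We replace the entries of tuples from $\Lambda'$ by entries from $\Lambda$ one at a time. Consider $n=1$ and suppose $\varphi(b,b')=\psi(b')-\psi(b)$ on $c_b\cap c_{b'}\cap c_F$ for $b,b'\in\Lambda'$. For fixed $a\in\Lambda$, the cocycle condition on $(a,b,b')$ shows that the functions $\psi(b)-\varphi(a,b)$ on $c_b\cap c_a\cap c_F$, $b\in\Lambda'$, agree on overlaps. By $(\mathrm P_0)$ for the finite set $F\cup\{a\}$ they are induced by one element $\psi'(a)\in D(c_a\cap c_F)$. The cocycle condition on $(a,a',b)$ then shows that $\varphi(a,a')$ and $\psi'(a')-\psi'(a)$ agree on $c_b\cap c_a\cap c_{a'}\cap c_F$ for each $b\in\Lambda'$, and the sets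 $c_b$ cover $\omega$. The general case organizes this in a double complex.

\begin{lemma}\label{lem:inject}
Let $n\ge1$ and assume $(\mathrm P_j)$ for $-1\le j<n$. Let $\Lambda'\subseteq\Lambda\subseteq\lambda$ be sets in $V$ with $|\Lambda'|\ge\aleph_n$, and let $F\subseteq\lambda$ be finite. If $\varphi\in L^n(\Lambda;c_F;D)$ is a cocycle and $\varphi|_{\Lambda'}$ is a coboundary, then $\varphi$ is a coboundary.
\end{lemma}

\begin{proof}
For $k,l\ge0$ let
$$M^{k,l}=\prod_{\vec a\in\Lambda^k,\ \vec b\in(\Lambda')^l}D(c_{\vec a}\cap c_{\vec b}\cap c_F).$$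
Define $\delta'\colon M^{k,l}\to M^{k+1,l}$ and $\delta''\colon M^{k,l}\to M^{k,l+1}$ by
$$(\delta'x)(\vec a,\vec b)=\sum_{i=0}^k(-1)^ix(d_i\vec a,\vec b),\qquad(\delta''x)(\vec a,\vec b)=\sum_{j=0}^l(-1)^jx(\vec a,d_j\vec b),$$
the right sides being restricted to $c_{\vec a}\cap c_{\vec b}\cap c_F$. Then $\delta'\delta'=0$, $\delta''\delta''=0$ and $\delta'\delta''=\delta''\delta'$. For fixed $\vec a\in\Lambda^k$, the factor of $M^{k,l}$ over $\vec a$ is $L^{l-1}(\Lambda';c_{\vec a}\cap c_F;D)$ and $\delta''$ acts on it as $\delta$. Also $M^{k,0}=L^{k-1}(\Lambda;c_F;D)$, with $\delta'$ acting as $\delta$. Terms with a negative index are $0$.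

For $k+l=n+1$ define $\varphi^{k,l}\in M^{k,l}$ by $\varphi^{k,l}(\vec a,\vec b)=\varphi(\vec a\vec b)$, the value at the concatenated tuple. So $\varphi^{0,n+1}=\varphi|_{\Lambda'}$ and $\varphi^{n+1,0}=\varphi$. For $\vec a\in\Lambda^k$ and $\vec b\in(\Lambda')^{l+1}$, the entry $b_j$ has position $k+j$ in $\vec a\vec b$, so $(\delta\varphi)(\vec a\vec b)=0$ reads
\begin{equation}\label{eq:double}
\delta'\varphi^{k-1,l+1}+(-1)^k\delta''\varphi^{k,l}=0\qquad(k+l=n+1).
\end{equation}
We construct $\psi^{k,n-k}\in M^{k,n-k}$ for $0\le k\le n$ such that, with $l=n+1-k$,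
$$(\mathrm E_k)\qquad\delta'\psi^{k-1,l}+(-1)^k\delta''\psi^{k,l-1}=\varphi^{k,l}$$
holds for $0\le k\le n+1$. Equation $(\mathrm E_{n+1})$ says $\varphi=\delta\psi^{n,0}$ with $\psi^{n,0}\in L^{n-1}(\Lambda;c_F;D)$, which is the claim. Equation $(\mathrm E_0)$ says $\delta''\psi^{0,n}=\varphi|_{\Lambda'}$ and has a solution by hypothesis.

Let $1\le k\le n+1$, $l=n+1-k$, and assume $(\mathrm E_{k-1})$, that is,
$$\delta'\psi^{k-2,l+1}+(-1)^{k-1}\delta''\psi^{k-1,l}=\varphi^{k-1,l+1}.$$
Applying $\delta'$ gives $\delta'\delta''\psi^{k-1,l}=(-1)^{k-1}\delta'\varphi^{k-1,l+1}$. Put $\theta=\varphi^{k,l}-\delta'\psi^{k-1,l}\in M^{k,l}$. By \eqref{eq:double},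
$$\delta''\theta=\delta''\varphi^{k,l}-\delta'\delta''\psi^{k-1,l}=\delta''\varphi^{k,l}+(-1)^k\delta'\varphi^{k-1,l+1}=0.$$
So for each $\vec a\in\Lambda^k$, $\theta(\vec a,\cdot)$ is an $(l-1)$-cocycle of $L(\Lambda';c_{F'};D)$, where $F'$ consists of $F$ and the entries of $\vec a$. We have $-1\le l-1<n$ and $|\Lambda'|\ge\aleph_n\ge\aleph_l$, so $(\mathrm P_{l-1})$ applies to $\Lambda'$ and $F'$. If $k\le n$, then $l\ge1$, and we choose for each $\vec a$ an element $\psi^{k,l-1}(\vec a,\cdot)$ of $L^{l-2}(\Lambda';c_{F'};D)$ with coboundary $(-1)^k\theta(\vec a,\cdot)$. Then $\delta''\psi^{k,l-1}=(-1)^k\theta$, which is $(\mathrm E_k)$. If $k=n+1$, then $l=0$ and $(\mathrm P_{-1})$ gives $\theta=0$, which is $(\mathrm E_{n+1})$.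
\end{proof}

\begin{proposition}\label{prop:Pn}
In $V[\Gamma]$, $(\mathrm P_n)$ holds for all $n\ge-1$.
\end{proposition}

\begin{proof}
The cases $n=-1,0$ are done. Let $n\ge1$ and assume $(\mathrm P_j)$ for $j<n$. Given $\Lambda\in V$ with $|\Lambda|\ge\aleph_{n+1}$, choose in $V$ a set $\Lambda'\subseteq\Lambda$ of cardinality $\aleph_n$; this is possible by (C1). If $\varphi\in L^n(\Lambda;c_F;D)$ is a cocycle, then $\varphi|_{\Lambda'}$ is a coboundary by Lemma \ref{lem:restrict}, so $\varphi$ is a coboundary by Lemma \ref{lem:inject}.
\end{proof}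

Lemma \ref{lem:restrict} needs $|\Lambda'|<|\Lambda|$ and Lemma \ref{lem:inject} needs $|\Lambda'|\ge\aleph_n$. Each further degree therefore costs one cardinal, and $\aleph_\omega$ is the first cardinal that is large enough for all degrees.

\subsection{Arbitrary torsion groups and the proof of Theorem \ref{thm:main}}

A torsion group of $V[\Gamma]$ need not be isomorphic to a group in $V$ in any evident way. Divisible $p$-groups, however, are classified by a cardinal: each is a direct sum of copies of $\mathbb Z(p^\infty)$, and the number of copies, its $p$-rank, determines it. Moreover every $p$-group embeds in a divisible $p$-group of cardinality at most the maximum of its own cardinality and $\aleph_0$. So we resolve $T$ by two divisible groups that come from $V$. The complexes $L$ make sense for divisible coefficients, even though Proposition \ref{prop:bext} links them to $\operatorname{Bext}$ only for reduced ones.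

\begin{proposition}\label{prop:allT}
In $V[\Gamma]$, let $\Lambda\subseteq\lambda$ with $\Lambda\in V$, let $i\ge1$ and let $|\Lambda|>\aleph_i$. Then $\operatorname{Bext}^i(G_\Lambda,T)=0$ for all torsion groups $T\in V[\Gamma]$.
\end{proposition}

\begin{proof}
By Proposition \ref{prop:bext} it suffices to show $H^i(\Lambda;\omega;T)=0$ for a torsion group $T\in V[\Gamma]$. Choose an infinite cardinal $\mu\ge|T|$ and let $D_s$ be the direct sum of $\mu$ copies of $\mathbb Z(p_s^\infty)$. The sequence $D=(D_s)_s$ belongs to $V$, since $\mu\in V$ and elements of a direct sum have finite support. Embed each $T_s$ in a group $E'_s\cong D_s$ and let $E_s=E'_s\oplus D_s$. Then $E_s\cong D_s$. The quotient $E_s/T_s=(E'_s/T_s)\oplus D_s$ is a divisible $p_s$-group of cardinality $\mu$ with the summand $D_s$, so its $p_s$-rank is $\mu$ and $E_s/T_s\cong D_s$. Put $E=\bigoplus_sE_s$. The complexes $L(\Lambda;\omega;E)$ and $L(\Lambda;\omega;E/T)$ are isomorphic to $L(\Lambda;\omega;D)$.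

For every $I\subseteq\omega$ the sequence $0\to T(I)\to E(I)\to(E/T)(I)\to0$ is exact, and products of exact sequences are exact. So we have a short exact sequence of complexes $0\to L(\Lambda;\omega;T)\to L(\Lambda;\omega;E)\to L(\Lambda;\omega;E/T)\to0$ in degrees $\ge-1$, and the sequence
$$H^{i-1}(\Lambda;\omega;E/T)\to H^i(\Lambda;\omega;T)\to H^i(\Lambda;\omega;E)$$
is exact. Since $|\Lambda|\ge\aleph_{i+1}$, the outer groups vanish by $(\mathrm P_{i-1})$ and $(\mathrm P_i)$ with $F=\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]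
Let $\lambda\ge\aleph_\omega$. By (C1), $\lambda>\aleph_i$ in $V[\Gamma]$ for every $i$, so Proposition \ref{prop:allT} with $\Lambda=\lambda$ gives $\operatorname{Bext}^i(G_\lambda,T)=0$ for all $i\ge1$ and all torsion $T$. The family $(c_a)_{a<\lambda}$ is independent by Lemma \ref{lem:density} and uncountable, so $G_\lambda$ is not a $B_2$-group by Proposition \ref{prop:notB2}. Thus the first alternative of (F3) fails for $G_\lambda$ in $V[\Gamma]$, and the second holds.
\end{proof}

\section{The degree of the obstruction}\label{sec:exact}

We return to ZFC and treat index sets of cardinality at most $\aleph_n$ in degree $n$. For $\Lambda'\subseteq\Lambda$ and $\chi\in L^j(\Lambda';I;D)$ let $\tilde\chi\in L^j(\Lambda;I;D)$ be the \emph{extension by zero}: it equals $\chi$ on tuples from $\Lambda'$ and $0$ on all other tuples. For $j=-1$ this means $\tilde\chi=\chi$. We have $(\delta\tilde\chi)|_{\Lambda'}=\delta\chi$. If $\Lambda_\alpha=\bigcup_{\beta<\alpha}\Lambda_\beta$ is an increasing union with $\alpha$ a limit, every tuple from $\Lambda_\alpha$ is a tuple from some $\Lambda_\beta$, so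 cochains on the $\Lambda_\beta$ that extend each other have a union on $\Lambda_\alpha$, and unions commute with $\delta$.

\subsection{Vanishing for small index sets}

\begin{proposition}\label{prop:small}
Let $(c_a)_{a\in\Lambda}$ be any family, $I\subseteq\omega$, $D$ any sequence of groups and $n\ge0$. If $|\Lambda|<\aleph_n$, then $H^n(\Lambda;I;D)=0$.
\end{proposition}

\begin{proof}
We use induction on $|\Lambda|<\aleph_\omega$, for all $n$ at once.

Let $\Lambda$ be finite. The products in the definition of $L$ are finite, so $L(\Lambda;I;D)$ is the direct sum of the complexes $L(\Lambda;\{s\};D)$, $s\in I$. If $s\in c_v$ for some $v\in\Lambda$, the summand has no cohomology by Lemma \ref{lem:cone}. Otherwise it is $0$ in degrees $\ge0$. So $H^n(\Lambda;I;D)=0$ for all $n\ge0$.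

Let $|\Lambda|=\aleph_k$ and $n\ge k+1$. Enumerate $\Lambda=\{a_\xi:\xi<\omega_k\}$ and put $\Lambda_\alpha=\{a_\xi:\xi<\alpha\}$ for $\alpha<\omega_k$. Then $|\Lambda_\alpha|<\aleph_k\le\aleph_{n-1}$, so by induction $H^n$ and $H^{n-1}$ vanish for each $\Lambda_\alpha$. Let $\varphi\in L^n(\Lambda;I;D)$ be a cocycle. We build $\psi_\alpha\in L^{n-1}(\Lambda_\alpha;I;D)$, extending each other, with $\delta\psi_\alpha=\varphi|_{\Lambda_\alpha}$. Let $\psi_0=0$; as $n-1\ge0$, there are no tuples to consider. At limits take unions. Given $\psi_\alpha$, the vanishing of $H^n$ gives $\psi'$ on $\Lambda_{\alpha+1}$ with $\delta\psi'=\varphi|_{\Lambda_{\alpha+1}}$. It need not extend $\psi_\alpha$, but $\psi'|_{\Lambda_\alpha}-\psi_\alpha$ is an $(n-1)$-cocycle, so the vanishing of $H^{n-1}$ gives $\chi\in L^{n-2}(\Lambda_\alpha;I;D)$ with $\psi'|_{\Lambda_\alpha}-\psi_\alpha=\delta\chi$. Put $\psi_{\alpha+1}=\psi'-\delta\tilde\chi$. Then $\psi_{\alpha+1}|_{\Lambda_\alpha}=\psi_\alpha$ and $\delta\psi_{\alpha+1}=\delta\psi'$. The union $\psi$ of all $\psi_\alpha$ satisfies $\delta\psi=\varphi$.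
\end{proof}

For countably infinite $\Lambda$ this gives $\operatorname{Bext}^i(G_\Lambda,T)=0$ for all $i\ge1$, in agreement with Example \ref{ex:easy}(2) and (F1).

\subsection{Nonvanishing in the critical degree}

If $|\Lambda|=\aleph_m$ and $n=m$, the correction step in the last proof breaks down, because $H^{m-1}$ need not vanish on the initial segments. We turn this into a construction. At stage $\alpha$ we build into an $m$-cocycle a nontrivial $(m-1)$-cocycle $\zeta_\alpha$ that lives inside $c_{a_\alpha}$; if the result were a coboundary, the cone identity with vertex $a_\alpha$ would trivialize some $\zeta_\alpha$. To keep the stages from interfering, each $\zeta_\alpha$ takes its values in a new summand of the coefficient group. Let $\mathcal T$ be the class of torsion groups all of whose $p$-components are elementary abelian. It is closed under direct sums, and its members are reduced.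

\begin{proposition}\label{prop:exact}
Let $(c_a)_{a\in\Lambda^*}$ be independent, let $\Lambda\subseteq\Lambda^*$ with $|\Lambda|=\aleph_m$, $0\le m<\omega$, and let $F\subseteq\Lambda^*\setminus\Lambda$ be finite. There is $T\in\mathcal T$ with $H^m(\Lambda;c_F;T)\ne0$.
\end{proposition}

\begin{proof}
We use induction on $m$. The case $m=0$, the only place where independence is used directly, is Lemma \ref{lem:countable}. Let $m\ge1$. Enumerate $\Lambda=\{a_\xi:\xi<\omega_m\}$ without repetition and put $\Lambda_\alpha=\{a_\xi:\xi<\alpha\}$.

\emph{The ingredients.} Let $\omega_{m-1}\le\alpha<\omega_m$. Then $|\Lambda_\alpha|=\aleph_{m-1}$ and $F\cup\{a_\alpha\}$ is disjoint from $\Lambda_\alpha$. The induction hypothesis gives $T^\alpha\in\mathcal T$ and a cocycle $\zeta_\alpha\in L^{m-1}(\Lambda_\alpha;c_F\cap c_{a_\alpha};T^\alpha)$ that is not a coboundary in the complex $L(\Lambda_\alpha;c_F\cap c_{a_\alpha};T^\alpha)$. The same function $\zeta_\alpha$ is an element of $L^{m-1}(\Lambda_\alpha;c_F;T^\alpha)$, which we call $\eta_\alpha$. It is a cocycle there: at $s\in c_{a_\alpha}$ the coboundary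 of $\eta_\alpha$ agrees with that of $\zeta_\alpha$, and at $s\notin c_{a_\alpha}$ all values of $\eta_\alpha$ are $0$. For $\alpha<\omega_{m-1}$ let $T^\alpha=0$ and $\eta_\alpha=0$. Put $T^{<\alpha}=\bigoplus_{\beta<\alpha}T^\beta$ and $T=\bigoplus_{\beta<\omega_m}T^\beta\in\mathcal T$.

\emph{The cocycle.} We define cocycles $\varphi_\alpha\in L^m(\Lambda_\alpha;c_F;T^{<\alpha})$ for $\alpha<\omega_m$ that extend each other. Let $\varphi_0=0$ and take unions at limits. Given $\varphi_\alpha$, Proposition \ref{prop:small} gives $\psi_\alpha\in L^{m-1}(\Lambda_\alpha;c_F;T^{<\alpha})$ with $\delta\psi_\alpha=\varphi_\alpha$, since $|\Lambda_\alpha|<\aleph_m$. Put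
$$\varphi_{\alpha+1}=\delta(\tilde\psi_\alpha+\tilde\eta_\alpha),$$
with extensions by zero to $\Lambda_{\alpha+1}$. This is a cocycle with coefficients in $T^{<\alpha+1}$, and its restriction to $\Lambda_\alpha$ is $\delta\psi_\alpha+\delta\eta_\alpha=\varphi_\alpha$. Let $\varphi\in L^m(\Lambda;c_F;T)$ be the union of the $\varphi_\alpha$. It is a cocycle.

\emph{It is not a coboundary.} Suppose that $\varphi=\delta\psi$ with $\psi\in L^{m-1}(\Lambda;c_F;T)$. Each value of $\psi$ involves finitely many summands $T^\beta$. For $\gamma<\omega_m$ there are fewer than $\aleph_m$ tuples in $\Lambda_\gamma^m$, and $\omega_m$ is regular. So there is $f(\gamma)<\omega_m$ such that all values of $\psi$ on tuples from $\Lambda_\gamma$ lie in $T^{<f(\gamma)}$. Let $\alpha_0=\omega_{m-1}$, choose $\alpha_{j+1}<\omega_m$ larger than $\alpha_j$ and than all $f(\gamma)$ with $\gamma<\alpha_j$, and let $\alpha=\sup_j\alpha_j$. Since $\omega_m$ is regular and uncountable, $\alpha<\omega_m$. It is a limit ordinal, $\alpha\ge\omega_{m-1}$, and $f(\gamma)<\alpha$ for all $\gamma<\alpha$. Hence all values of $\psi$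 on tuples from $\Lambda_\alpha$ lie in $T^{<\alpha}$.

Let $\pi\colon T\to T^\alpha$ be the projection. Applied to values, it commutes with $\delta$. We have $\pi\psi|_{\Lambda_\alpha}=0$ by the choice of $\alpha$, and $\pi\tilde\psi_\alpha=0$, $\pi\tilde\eta_\alpha=\tilde\eta_\alpha$. Therefore $\delta(\pi\psi|_{\Lambda_{\alpha+1}})=\pi\varphi_{\alpha+1}=\delta\tilde\eta_\alpha$, and
$$\kappa=\tilde\eta_\alpha-\pi\psi|_{\Lambda_{\alpha+1}}\in L^{m-1}(\Lambda_{\alpha+1};c_F;T^\alpha)$$
is a cocycle with $\kappa|_{\Lambda_\alpha}=\eta_\alpha$. Put $v=a_\alpha$ and $\chi(\vec a')=\kappa(v\vec a')$ for $\vec a'\in\Lambda_\alpha^{m-1}$; if $m=1$, the only such tuple is the empty one and $\chi=\kappa(v)$. Then $\chi\in L^{m-2}(\Lambda_\alpha;c_F\cap c_v;T^\alpha)$. For $\vec a\in\Lambda_\alpha^m$ and $s\in c_{\vec a}\cap c_F\cap c_v$, the cone identity \eqref{eq:cone} for $\kappa$ gives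
$$\zeta_\alpha(\vec a)(s)=\kappa(\vec a)(s)=\sum_{i=0}^{m-1}(-1)^i\chi(d_i\vec a)(s).$$
So $\zeta_\alpha=\delta\chi$ in $L(\Lambda_\alpha;c_F\cap c_{a_\alpha};T^\alpha)$, contrary to the choice of $\zeta_\alpha$.
\end{proof}

\subsection{Proofs of Theorems \ref{thm:zfc}, \ref{thm:cohen} and \ref{thm:continuum}}

\begin{proof}[Proof of Theorem \ref{thm:zfc}]
The group $G_\Lambda$ is not a $B_2$-group by Proposition \ref{prop:notB2}. For $i>m$ we have $|\Lambda|<\aleph_i$, so $\operatorname{Bext}^i(G_\Lambda,T)=0$ for all torsion $T$ by Propositions \ref{prop:small} and \ref{prop:bext}. Proposition \ref{prop:exact} with $\Lambda^*=\Lambda$ and $F=\emptyset$ gives a reduced torsion group $T$ with $H^m(\Lambda;\omega;T)\ne0$, so $\operatorname{Bext}^m(G_\Lambda,T)\ne0$ by Proposition \ref{prop:bext}.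
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:cohen}]
Work in $V[\Gamma]$. The family $(c_a)_{a\in\Lambda}$ is independent by Lemma \ref{lem:density} and uncountable by (C1), so $G_\Lambda$ is not a $B_2$-group by Proposition \ref{prop:notB2}. Let $|\Lambda|=\aleph_m$ with $1\le m<\omega$. By Theorem \ref{thm:zfc}, $\operatorname{Bext}^i(G_\Lambda,-)$ vanishes on torsion groups for $i>m$ and does not vanish for $i=m$. For $1\le i<m$ it vanishes by Proposition \ref{prop:allT}. If $|\Lambda|\ge\aleph_\omega$, Proposition \ref{prop:allT} applies to every $i\ge1$.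
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:continuum}]
Let $V$ be a model of ZFC and the generalized continuum hypothesis. Recall K\"onig's theorem in the forms $\aleph_\omega^{\aleph_0}>\aleph_\omega$ and $\operatorname{cf}(2^{\aleph_0})>\aleph_0$.

Let $\lambda=\aleph_\omega$. In $V$ we have $\aleph_\omega<\aleph_\omega^{\aleph_0}\le2^{\aleph_\omega}=\aleph_{\omega+1}$, so $2^{\aleph_0}=\aleph_{\omega+1}$ in $V[\Gamma]$ by (C6). By Theorem \ref{thm:main} the second alternative holds for $G_\lambda$. This group contains the elements $e_a-e_0$ for $a<\lambda$ and lies in a direct sum of $\lambda$ countable groups, so $|G_\lambda|=\aleph_\omega$. By (F3) the second alternative requires $2^{\aleph_0}\ge\aleph_\omega$, and $2^{\aleph_0}\ne\aleph_\omega$ since $\aleph_\omega$ has countable cofinality. So $\aleph_{\omega+1}$ is the least possible value.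

Let $\lambda=\aleph_n$ with $1\le n<\omega$. In $V$ we have $\aleph_n^{\aleph_0}=(2^{\aleph_{n-1}})^{\aleph_0}=2^{\aleph_{n-1}}=\aleph_n$, so $2^{\aleph_0}=\aleph_n$ in $V[\Gamma]$ by (C6). For $1\le m\le n$, the group $G_{\omega_m}$ given by the subfamily indexed by $\omega_m\subseteq\omega_n$ has the stated properties by Theorem \ref{thm:cohen}. It satisfies all the vanishing conditions of (F2) except the one in degree $m$ and is not a $B_2$-group, so that condition cannot be dropped.
\end{proof}

\begin{thebibliography}{1}

\bibitem{butler}
\emph{Butler groups of infinite rank}, \texttt{https://core.ac.uk/download/pdf/81936001.pdf}.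

\end{thebibliography}
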